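# Coformality over rings with torsion: homotopy quotients of flag moment-angle complexes

## 1. A circle acting on $S^3$ and the ring $\mathbb F_2[v,z]/(z^2-v^3)$

Write $S^3=\partial(D^2\times D^2)=(D^2\times S^1)\cup(S^1\times D^2)$ and let the circle act by
$$s\cdot(z_1,z_2)=(s^{-2}z_1,\;s z_2).$$
The action is not free: on the circle $z_2=0$ the element $s=-1$ acts trivially. So we do not take the orbit space but the homotopy quotient $X=ES^1\times_{S^1}S^3$. Let us see what it is.

The two solid tori give $X=U\cup V$ with $U=ES^1\times_{S^1}(D^2\times S^1)$ and $V=ES^1\times_{S^1}(S^1\times D^2)$. In $U$ we contract the disc, which leaves $ES^1\times_{S^1}S^1$ with the circle acting on itself with weight $1$; this is contractible. In $V$ we contract the second disc, which leaves a circle on which $S^1$ acts with weight $-2$, that is, one orbit with stabilizer $\{\pm1\}$. So $V\simeq B\mathbb Z/2=\mathbb{RP}^\infty$. On the torus $U\cap V$ the action is free, because the second coordinate sees $s$, and $(z_1,z_2)\mapsto z_1z_2^2$ identifies the orbit space with $S^1$. Finally $U\cap V\to V$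 is, up to homotopy, a bundle with connected fiber (the circle of $z_2$), so it is onto on $\pi_1$: our circle is the nontrivial loop $\mathbb{RP}^1\subset\mathbb{RP}^\infty$. Gluing in the contractible $U$ along it means coning it off:
$$X\simeq \mathbb{RP}^\infty\cup_{\mathbb{RP}^1}D^2\simeq\mathbb{RP}^\infty/\mathbb{RP}^1 .$$

Over $\mathbb F_2$ the map $\mathbb{RP}^\infty\to X$ is an isomorphism on cohomology in degrees $\ge2$, and $H^1(X;\mathbb F_2)=0$. So $H^*(X;\mathbb F_2)$ is the subring of $\mathbb F_2[\sigma]$ spanned by $1,\sigma^2,\sigma^3,\sigma^4,\dots$. With $v=\sigma^2$ and $z=\sigma^3$ it is $\mathbb F_2[v,z]/(z^2-v^3)$. The only nonzero class in degree $3$ has a nonzero square.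

Over $\mathbb Q$ things are much duller. The space $\mathbb{RP}^\infty/\mathbb{RP}^1$ has one cell in each dimension $0,2,3,4,\dots$, the cell of dimension $2k\geq 4$ has boundary $\pm2$ times the cell of dimension $2k-1$, and the other boundaries vanish. So the inclusion of the bottom cell $S^2\to X$ is a rational homology isomorphism of simply connected spaces, and $\Omega S^2\to\Omega X$ is one too. Now $H_*(\Omega S^2;\mathbb Q)$ is the tensor algebra $T(x)$ with $|x|=1$. Sending $x$ to a representing cycle gives a map of dg algebras $T(x)\to C_*(\Omega X;\mathbb Q)$, where $T(x)$ has zero differential, and this map is a quasi-isomorphism. In words: over $\mathbb Q$ the chain algebra of the loop space can be replaced by its homology.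

Can it be replaced by its homology over $\mathbb F_2$? The homology $H_*(\Omega X;\mathbb F_2)$ has dimension one in each degree (Lemma 2), so it is a very small algebra. If the chain algebra could be replaced by it, this small algebra would determine the ring $H^*(X;\mathbb F_2)$, including the relation $z^2=v^3$. We shall see that it cannot produce this relation. This settles a conjecture about a large family of spaces, of which $X$ is one of the smallest. The rest of the lecture finds out when the conjecture's conclusion does hold.

## 2. Flag complexes, the spaces $X(\mathcal K,\lambda)$, and coformality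

Throughout, $\mathbb k$ is a commutative ring with unit, $F$ is a field, and dga means differential graded algebra.

**Definition (flag).** An abstract simplicial complex $\mathcal K$ on the vertex set $[m]=\{1,\dots,m\}$ is flag if every set of vertices that are pairwise joined by edges spans a simplex of $\mathcal K$.

Two disjoint points form a flag complex, and so does the boundary of a square. The boundary of a triangle is not flag: its three vertices are pairwise joined but do not span a simplex.

**Definition (moment-angle complex).**
$$\mathcal Z_{\mathcal K}=\bigcup_{J\in\mathcal K}\Big(\prod_{i\in J}D^2\times\prod_{i\in[m]\setminus J}S^1\Big)\subset(D^2)^m,$$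
with the coordinatewise action of $T^m=(S^1)^m$.

For two points, $\mathcal Z_{\mathcal K}=D^2\times S^1\cup S^1\times D^2=S^3$. For a join, $\mathcal Z_{\mathcal K_1*\mathcal K_2}=\mathcal Z_{\mathcal K_1}\times\mathcal Z_{\mathcal K_2}$, directly from the formula. The boundary of the square is the join of two pairs of points, so it gives $S^3\times S^3$.

**Definition (homotopy quotients).** Let $\lambda:\mathbb Z^m\to\mathbb Z^n$ be a homomorphism and $T_\lambda=\operatorname{Ker}(\lambda_*:T^m\to T^n)$. If $T_\lambda$ is a subtorus $H\subset T^m$, put $X(\mathcal K,\lambda)=EH\times_H\mathcal Z_{\mathcal K}$.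

For $\lambda=\mathrm{id}$ we get $\mathcal Z_{\mathcal K}$ itself; for $\lambda=0$ we get $ET^m\times_{T^m}\mathcal Z_{\mathcal K}$. For two points and $\lambda=(1,2):\mathbb Z^2\to\mathbb Z$ we have $T_\lambda=\{t_1t_2^2=1\}=\{(s^{-2},s)\}$, and $X(\mathcal K,\lambda)$ is the space of Section 1.

All these spaces are simply connected. Give $D^2$ its cells of dimensions $0,1,2$. A cell of $(D^2)^m$ lies in $\mathcal Z_{\mathcal K}$ exactly when the set of coordinates in which it uses the $2$-cell is a simplex of $\mathcal K$. A cell of dimension at most $3$ uses the $2$-cell at most once, and every $i\in[m]$ is a vertex, so $\mathcal Z_{\mathcal K}$ contains the $3$-skeleton of $(D^2)^m$ and is $2$-connected. The fibration $\mathcal Z_{\mathcal K}\to X(\mathcal K,\lambda)\to BH$ then shows that $X(\mathcal K,\lambda)$ is simply connected.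

**Definition (coformal).** A simply connected space $X$ is $\mathbb k$-coformal if $C_*(\Omega X;\mathbb k)$ and $H_*(\Omega X;\mathbb k)$ (with zero differential) are connected by a zigzag of quasi-isomorphisms of dgas over $\mathbb k$.

For example $S^2$ is $\mathbb k$-coformal for every $\mathbb k$, by the map $T(x)\to C_*(\Omega S^2;\mathbb k)$.

It is known that if $\mathcal K$ is flag, then $\mathcal Z_{\mathcal K}$ and all $X(\mathcal K,\lambda)$ are $\mathbb Q$-coformal. The conjecture that concerns us comes from the paper "Loop homology of moment-angle complexes in the flag case".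

**Conjecture.** If $\mathcal K$ is flag, then $\mathcal Z_{\mathcal K}$ and all $X(\mathcal K,\lambda)$ are coformal over any $\mathbb k$.

The conjecture is false. Here is what we shall prove.

**Theorem A.** Let $\mathcal K=\{\varnothing,\{1\},\{2\}\}$ (a flag complex) and $\lambda=(1,2)$. Then $T_\lambda=\{(s^{-2},s)\}$ is a circle, and $X(\mathcal K,\lambda)$ is not $\mathbb F_2$-coformal.

**Theorem B.** Let $\mathcal K$ be two points, $\lambda=(a,b)$ with $\gcd(a,b)=1$, and $\mathbb k\ne0$. Then $X(\mathcal K,\lambda)$ is $\mathbb k$-coformal if and only if each of the integers $a,b$ is either $0$ or invertible in $\mathbb k$.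

**Corollary.** For a ring $\mathbb k\ne0$: all $X(\mathcal K,\lambda)$ with $\mathcal K$ flag are $\mathbb k$-coformal if and only if $\mathbb k\supseteq\mathbb Q$.

**Theorem C.** Let $\mathcal K$ be flag and $T_\lambda$ a subtorus. Suppose the lattice $\lambda(\mathbb Z^m)$ has a basis $f_1,\dots,f_r$ with $\lambda(e_i)=a_if_{c(i)}$ for all $i$, where each integer $a_i$ is $0$ or invertible in $\mathbb k$. (If $a_i=0$ this says only that $\lambda(e_i)=0$, and $c(i)$ plays no role.) Then $X(\mathcal K,\lambda)$ is $\mathbb k$-coformal. In particular $\mathcal Z_{\mathcal K}$ ($\lambda=\mathrm{id}$) and $ET^m\times_{T^m}\mathcal Z_{\mathcal K}$ ($\lambda=0$) are coformal over every $\mathbb k$.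

**Theorem D.** For every prime $p$ there are a flag $\mathcal K$ and $\lambda$ such that $H=T_\lambda$ acts freely on $\mathcal Z_{\mathcal K}$ (so $X(\mathcal K,\lambda)\simeq\mathcal Z_{\mathcal K}/H$) and $X(\mathcal K,\lambda)$ is not $\mathbb F_p$-coformal. One may take $\mathcal Z_{\mathcal K}=(S^3)^{p+2}$ and $H\cong T^{p+1}$.

For odd $p$ the proof of Theorem D cites a theorem of Kraines, recalled in Section 9.

## 3. From loops back to cohomology: the bar construction

For an augmented dga $C$ over $F$ with augmentation ideal $\bar C$, the bar construction $\operatorname{Bar}C$ is the tensor coalgebra $\bigoplus_k(s\bar C)^{\otimes k}$ on the suspension of $\bar C$, with the differential built from that of $C$ and the product of $C$. Its dual $(\operatorname{Bar}C)^\vee$ is a dga, and $\operatorname{Ext}_C(F,F)=H^*((\operatorname{Bar}C)^\vee)$.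

Two examples will recur. For $C=F[w]$ with $|w|=2$, the ring $F[w]$ resolves $F$ with one generator in bar length $0$ and one in bar length $1$, so $\operatorname{Ext}_{F[w]}(F,F)=\Lambda[z]$ with $|z|=2+1=3$ and $z^2=0$ for degree reasons. For $C=T(x)$ with $|x|=1$, the same reasoning gives $\operatorname{Ext}$ of dimension one in degrees $0$ and $2$ and zero elsewhere.

We use four standard facts.

**(F1)** (Rothenberg–Steenrod; see Dwyer–Greenlees–Iyengar, *Duality in algebra and topology*.) For connected $X$ there is a natural equivalence of dgas $C^*(X;F)\simeq(\operatorname{Bar}C_*(\Omega X;F))^\vee$. Hence $H^*(X;F)\cong\operatorname{Ext}_{C_*(\Omega X;F)}(F,F)$, naturally, as algebras. The assignment $C\mapsto(\operatorname{Bar}C)^\vee$ is a contravariant functor of augmented dgas that preserves quasi-isomorphisms. Depending on conventions one may have to pass to opposite algebras. This never matters below: whether a square vanishes is the same in an algebra and in its opposite, and $\Lambda[z]$ with $|z|$ odd is its own opposite.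

**(F2)** Suppose $L=H_*(\Omega X;F)$ has $L_0=F$ and $C_*(\Omega X;F)\simeq L$ as dgas. Then they are weakly equivalent as augmented dgas, so $H^*(X;F)\cong\operatorname{Ext}_L(F,F)$ as algebras. To see this, replace each dga $E$ in the zigzag by its sub-dga $\tau_{\ge0}E$, equal to $E$ in positive degrees and to $\ker d$ in degree $0$. The inclusion is a quasi-isomorphism, since the homology lives in nonnegative degrees. Each $\tau_{\ge0}E$ is augmented by $\tau_{\ge0}E\to H_0(E)=F$. The maps of the zigzag respect these augmentations because the only unital $F$-algebra map $F\to F$ is the identity, and for the same reason the usual augmentation of $C_*(\Omega X;F)$ is this one.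

**(F3)** (Hinich, Schwede–Shipley.) Dgas over $\mathbb k$ form a model category with all objects fibrant; so do augmented dgas. A free dga $T(V)$ is cofibrant if its generators can be ordered so that $d$ of each lies in the subalgebra generated by the earlier ones. Cofibrant dgas are cofibrant as complexes. A map in the homotopy category out of a cofibrant object is represented by an honest map.

**(F4)** If $X$ is $\mathbb k$-coformal, $H_*(\Omega X;\mathbb Z)$ is free, and $\mathbb k\to\mathbb k'$ is a ring map, then $X$ is $\mathbb k'$-coformal. Indeed, by (F3) there are a cofibrant dga $E$ and quasi-isomorphisms $E\to C_*(\Omega X;\mathbb k)$ and $E\to H_*(\Omega X;\mathbb k)$. All three complexes are K-flat over $\mathbb k$: $E$ because it is a cofibrant complex, the chains because they are free and bounded below, and the homology because it equals $H_*(\Omega X;\mathbb Z)\otimes\mathbb k$, which is free with zero differential. So the maps stay quasi-isomorphisms after $\otimes_{\mathbb k}\mathbb k'$, and the targets become $C_*(\Omega X;\mathbb k')$ and $H_*(\Omega X;\mathbb k')$.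

## 4. Loop homology for two points, and the proof of Theorem A

Let $\mathcal K$ be two points and $\lambda=(a,b)$ with $\gcd(a,b)=1$ and $a,b\ne0$. Then $H=T_\lambda=\{t_1^at_2^b=1\}=\{(s^b,s^{-a})\}$ is a circle, $\mathcal Z_{\mathcal K}=S^3$, and we put $X=X(\mathcal K,\lambda)$. We repeat the computation of Section 1 in this generality.

**Lemma 1.** Let $F$ be a field of characteristic $p>0$ with $p\mid b$. There is a map $j:B\mathbb Z/|b|\to X$ such that $j^*:H^i(X;F)\to H^i(B\mathbb Z/|b|;F)$ is an isomorphism for all $i\ge2$. In particular $\dim H^3(X;F)=1$.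

**Step 1: identify the pieces.** Write $X=U\cup V$ with $U=EH\times_H(D^2\times S^1)$ and $V=EH\times_H(S^1\times D^2)$. Contracting the disc in $U$ leaves $EH\times_HS^1$ with weight $-a$, so $U\simeq B\mathbb Z/|a|$. In the same way $V\simeq B\mathbb Z/|b|$. The action of $H\subset T^2$ on $T^2$ is free, so $U\cap V=EH\times_HT^2\simeq T^2/H\cong S^1$. The map $U\cap V\to V$ is, up to homotopy, the bundle $EH\times_HT^2\to EH\times_HS^1$ with connected fiber $S^1$, so it is onto on $\pi_1$. Let $j$ be the inclusion of $V$.

**Step 2: compare cohomology of $X$ and $V$.** Since $\gcd(a,b)=1$, we have $p\nmid a$, so $U$ has the $F$-cohomology of a point. Hence $\tilde H^*(X;F)\cong H^*(X,U;F)\cong H^*(V,U\cap V;F)$, and the resulting map $\tilde H^i(X)\to H^i(V)$ is $j^*$. The restriction $H^1(V;F)=\operatorname{Hom}(\mathbb Z/b,F)\to\operatorname{Hom}(\mathbb Z,F)=H^1(U\cap V;F)$ is injective by Step 1. Both spaces are one-dimensional because $p\mid b$, so it is bijective. Also $H^i(U\cap V;F)=0$ for $i\ge2$. Now read the exact sequence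
$$H^{i-1}(V)\to H^{i-1}(U\cap V)\to H^i(V,U\cap V)\to H^i(V)\to H^i(U\cap V).$$
For $i\ge3$ the second and fifth groups vanish. For $i=2$ the first arrow is onto and the fifth group vanishes. So the middle arrow is an isomorphism for all $i\ge2$. $\square$

**Lemma 2.** $H_*(\Omega X;\mathbb Z)$ is free with basis $w^k,\ w^kx$ ($k\ge0$), $|w|=2$, $|x|=1$, where $w$ is the image of the polynomial generator of $H_*(\Omega S^3)=\mathbb Z[w]$ under the loop map $\Omega S^3\to\Omega X$. If $F$ is a field of characteristic $p>0$ and $p\mid b$, then in $L=H_*(\Omega X;F)$ we have $x^2=0$, the span of $\{w^kx\}$ is a two-sided ideal $(x)$, and the composite $F[w]\to L\to L/(x)=F[w]$ is the identity.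

**Step 1: split the loop space, to get the basis.** In the fibration $S^3\to X\to BH$ we have $\pi_1(S^3)=0$, so a generator of $\pi_2(BH)$ lifts to $\pi_2(X)$. The adjoint $S^1\to\Omega X$ of the lift splits $\Omega X\to\Omega BH\simeq S^1$ up to homotopy. So the product map $\Omega S^3\times S^1\to\Omega X$ is an isomorphism on homotopy groups. Let $x$ be the image of the fundamental class of $S^1$. Since $\Omega S^3\to\Omega X$ is a loop map, the Künneth theorem gives the basis $w^k,w^kx$.

**Step 2: show $x^2=0$ over $F$, using the cohomology of $X$.** Over $F$ the algebra $L$ is one-dimensional in each degree, so $x^2=cw$ and $xw=\epsilon wx$ for some $c,\epsilon\in F$. If $c\ne0$, then $x^{2k}$ and $x^{2k+1}$ are nonzero multiples of $w^k$ and $w^kx$, so $L=T(x)$. Sending $x$ to a representing cycle gives a quasi-isomorphism $T(x)\to C_*(\Omega X;F)$. By (F1), $H^*(X;F)\cong\operatorname{Ext}_{T(x)}(F,F)$ lives in degrees $0$ and $2$. But $H^3(X;F)\ne0$ by Lemma 1. So $c=0$.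

**Step 3: check the ideal.** We have $w\cdot w^kx=w^{k+1}x$, $x\cdot w^kx=\epsilon^kw^kx^2=0$, $w^kx\cdot w=\epsilon w^{k+1}x$ and $w^kx\cdot x=0$. So the span of the $w^kx$ is a two-sided ideal, and the quotient is $F[w]$. $\square$

Apply $\operatorname{Ext}(F,F)$ to the retraction $F[w]\to L\to F[w]$ of augmented algebras. The map induced by $L\to F[w]$ has a left inverse, so

$$\operatorname{Ext}_{F[w]}(F,F)=\Lambda[z]\longrightarrow\operatorname{Ext}_L(F,F),\qquad|z|=3,\quad\text{is an injective algebra map.}\tag{1}$$

**Proof of Theorem A.** Take $(a,b)=(1,2)$ and $F=\mathbb F_2$. By Lemma 1 the ring map $j^*:H^*(X;\mathbb F_2)\to H^*(B\mathbb Z/2;\mathbb F_2)=\mathbb F_2[\sigma]$ is bijective in degrees $\ge2$. So the only nonzero element of $H^3(X;\mathbb F_2)$ restricts to $\sigma^3$, and its square restricts to $\sigma^6\ne0$: every nonzero element of $H^3(X;\mathbb F_2)$ has nonzero square. If $X$ were $\mathbb F_2$-coformal, (F2) would give $H^*(X;\mathbb F_2)\cong\operatorname{Ext}_L(\mathbb F_2,\mathbb F_2)$ as algebras. By (1) the right side contains a nonzero class $z$ of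 degree $3$ with $z^2=0$. This is a contradiction, and the conjecture is disproved. $\blacksquare$

## 5. Where the cohomology ring stops helping

The sensible next move is to run the same argument for $\lambda=(1,p)$, or $\lambda=(1,4)$ over $\mathbb F_2$. It fails. Let $p\mid b$ and write $|b|=qb'$ with $q=p^r\ge2$ and $p\nmid b'$. Suppose $q>2$. I claim that
$$H^*(X;F)\cong F[v]\otimes\Lambda[z]\cong\operatorname{Ext}_L(F,F)\qquad(|v|=2,\ |z|=3)$$
as rings, so comparing rings shows nothing.

For the left isomorphism: the inclusion $\mathbb Z/q\subset\mathbb Z/|b|\cong\mathbb Z/q\times\mathbb Z/b'$ is an isomorphism on $H^*(\,\cdot\,;F)$, and for $q>2$ one has $H^*(B\mathbb Z/q;F)=\Lambda[\sigma]\otimes F[y]$ with $|\sigma|=1$, $|y|=2$. By Lemma 1 there are unique $v,z$ restricting to $y$ and $\sigma y$. The products $v^k$, $v^kz$ restrict to $y^k$, $\sigma y^{k+1}$, which is a basis of everything in degrees other than $1$. And $z^2$ restricts to $\sigma^2y^2=0$, so $z^2=0$.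

For the right isomorphism we first show $\epsilon=1$ in $xw=\epsilon wx$. The algebra $L$ is a Hopf algebra. Here $x$ is primitive by degree, and $w$ is primitive because it comes from $H_2(\Omega S^3;F)$ and $H_1(\Omega S^3;F)=0$. So $xw-wx=(\epsilon-1)wx$ is primitive. But the coproduct of $wx$ is $wx\otimes1+w\otimes x+x\otimes w+1\otimes wx$, and the middle terms do not vanish. Hence $\epsilon=1$, $L=F[w]\otimes\Lambda[x]$, and $\operatorname{Ext}_L(F,F)=\Lambda[z]\otimes F[v]$.

So for $q>2$ a finer invariant is needed. Coformality would give more than an isomorphism of rings: composed with $L\to F[w]$, it gives a map of dgas, up to homotopy, from $C_*(\Omega X;F)$ to $F[w]$, and this map is nonzero on $\operatorname{Ext}^3$. On the other side, $j$ gives a map from the chains on $\Omega B\mathbb Z/q\simeq\mathbb Z/q$, that is, from the group ring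
$$R=F[\mathbb Z/q]=F[\tau]/(\tau^q),\qquad\tau=t-1 .$$
Altogether we would get a map $R\to F[w]$ in the homotopy category of augmented dgas that is nonzero on $\operatorname{Ext}^3$. An honest map $R\to F[w]$ must kill $\tau$, but that proves nothing: maps in the homotopy category are honest maps out of a cofibrant model of $R$. So we write such a model down explicitly and look at all its maps to $F[w]$.

## 6. A free model of $F[\tau]/(\tau^q)$, and the negative half of Theorem B

$H_*(B\mathbb Z/q;F)$ has one class in each positive degree, so we expect a free model with one generator in each degree $\ge0$. Call the even ones $\xi_i$, $|\xi_i|=2i$ ($i\ge0$), and the odd ones $\eta_i$, $|\eta_i|=2i-1$ ($i\ge1$). Put $\xi(y)=\sum_{i\ge0}\xi_iy^i$ and $\eta(y)=\sum_{i\ge1}\eta_iy^i$, where $y$ is a central variable of even degree.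

**Lemma 3.** Let $q=p^r\ge2$ and $\operatorname{char}F=p$. Let $Q$ be the free dga over $F$ on the $\xi_i$ and $\eta_i$ with
$$d\eta(y)=y\,\xi(y)^q-\eta(y)^2,\qquad d\xi(y)=\xi(y)\eta(y)-\eta(y)\xi(y).\tag{2}$$
Then $d^2=0$, $Q$ is cofibrant, and the map $f:Q\to R$ with $\xi_0\mapsto\tau$ and all other generators $\mapsto0$ is a quasi-isomorphism.

For $q=2$ the first formulas read $d\xi_0=0$, $d\eta_1=\xi_0^2$, $d\xi_1=\xi_0\eta_1-\eta_1\xi_0$, $d\eta_2=\xi_0\xi_1+\xi_1\xi_0-\eta_1^2$, and $d\eta_3=\xi_1^2+\xi_0\xi_2+\xi_2\xi_0-\eta_1\eta_2-\eta_2\eta_1$. In general $d\eta_{q+1}$ contains the term $\xi_1^q$. The class in $\operatorname{Ext}^3$ is dual to $\xi_1$, so a map that is nonzero on $\operatorname{Ext}^3$ ought to send $\xi_1$ to a nonzero multiple of $w$; the term $\xi_1^q$ would then ask that $w^q$ be a boundary in $F[w]$. That is the obstruction, and Lemma 4 makes it precise.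

**Step 1: check $d^2=0$.** Since $\xi$ is even, the sum telescopes:
$$d(\xi^q)=\sum_{i=0}^{q-1}\xi^i(\xi\eta-\eta\xi)\xi^{q-1-i}=\xi^q\eta-\eta\xi^q .$$
Since $\eta$ is odd, $d(\eta^2)=d\eta\cdot\eta-\eta\cdot d\eta$. Hence
$$d^2\eta=y(\xi^q\eta-\eta\xi^q)-(y\xi^q-\eta^2)\eta+\eta(y\xi^q-\eta^2)=0,$$
$$d^2\xi=(\xi\eta-\eta\xi)\eta+\xi(y\xi^q-\eta^2)-(y\xi^q-\eta^2)\xi+\eta(\xi\eta-\eta\xi)=0 .$$

**Step 2: $Q$ is cofibrant, $f$ is a dga map, and both respect a weight.** Comparing coefficients,
$$d\eta_i=\sum_{j_1+\dots+j_q=i-1}\xi_{j_1}\cdots\xi_{j_q}-\sum_{k+l=i}\eta_k\eta_l,\qquad d\xi_i=\sum_{j+k=i}(\xi_j\eta_k-\eta_k\xi_j).$$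
Only generators of smaller degree occur on the right (recall $k,l\ge1$), so ordering by degree shows that $Q$ is cofibrant. We have $f(d\eta_1)=\tau^q=0$, and every word in $d$ of any other generator contains a letter that $f$ kills. So $f$ is a dga map; it respects the augmentations. Give $\xi_i$ weight $qi+1$, $\eta_i$ weight $qi$, and $\tau$ weight $1$. The formulas show that $d$ and $f$ preserve weight: for instance $\xi_{j_1}\cdots\xi_{j_q}$ has weight $q(i-1)+q=qi$. All generators have positive weight, and only finitely many have weight below a given bound.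

**Step 3: build a semifree resolution of $F$ over $Q$.** Let $V$ be the span of the generators. The augmentation ideal is $\bar Q=Q\otimes V$, a left dg $Q$-module. Let $M=\operatorname{cone}(\bar Q\hookrightarrow Q)$. Explicitly, $M$ is the free left $Q$-module on $e$ (degree $0$) and on $\bar v$ for each generator $v$ (degree $|v|+1$). If $dv=\sum_\alpha a_\alpha v_\alpha$ with $v_\alpha\in V$ the last letters, then
$$de=0,\qquad d\bar v=v\,e-\sum_\alpha(-1)^{|a_\alpha|}a_\alpha\bar v_\alpha .$$
As $|v_\alpha|<|v|$, $M$ is semifree. Since $Q/\bar Q=F$, $H(M)=F$, generated by the class of $e$.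

**Step 4: reduce the resolution to $R$.** In $R\otimes_QM$, only those words survive in which all letters before the last are $\xi_0$. From the formulas of Step 2, up to sign,
$$\bar\xi_0\mapsto\tau e,\qquad\bar\eta_i\mapsto\tau^{q-1}\bar\xi_{i-1}\ (i\ge1),\qquad\bar\xi_i\mapsto\tau\bar\eta_i\ (i\ge1).$$
The generators $e,\bar\xi_0,\bar\eta_1,\bar\xi_1,\bar\eta_2,\dots$ have degrees $0,1,2,3,4,\dots$, so this is the standard $2$-periodic resolution
$$R\xleftarrow{\ \tau\ }R\xleftarrow{\ \tau^{q-1}\ }R\xleftarrow{\ \tau\ }R\xleftarrow{\ \tau^{q-1}\ }\cdots$$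
of $F$. It is exact in positive degrees because $\ker\tau=(\tau^{q-1})$ and $\ker\tau^{q-1}=(\tau)$ in $F[\tau]/(\tau^q)$. So $H(R\otimes_QM)=F$, generated by $e$, and $M\to R\otimes_QM$ is a quasi-isomorphism. Put $N=\operatorname{cone}(f)$, a right dg $Q$-module. Then $N\otimes_QM=\operatorname{cone}(M\to R\otimes_QM)$ is acyclic.

**Step 5: conclude that $N$ is acyclic, by weight.** Suppose $H(N)\ne0$, and let $\omega\ge0$ be the least weight with $H(N)_\omega\ne0$. The subcomplex $N\otimes e$ of $N\otimes_QM$ is a copy of $N$. The quotient by it is filtered by the degree of generators, with subquotients the shifted copies $N\otimes\bar v$. In weight $\omega$ these are $N_{\omega-\mathrm{wt}(v)}$ with $\mathrm{wt}(v)\ge1$, acyclic by the choice of $\omega$, and only finitely many are nonzero. So the quotient is acyclic in weight $\omega$, and $H(N\otimes_QM)_\omega=H(N)_\omega\ne0$. This contradicts Step 4. So $f$ is a quasi-isomorphism. $\square$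

**Lemma 4.** Every dga map $\varphi:Q\to F[w]$ ($|w|=2$, zero differential) kills all generators.

**Proof.** $F[w]$ is zero in odd degrees, so $\varphi(\eta_i)=0$, and $\varphi(\xi_i)=\beta_iw^i$ with $\beta_i\in F$. Applying $\varphi$ to the first formula in (2) gives
$$0=y\Big(\sum_i\beta_iw^iy^i\Big)^q$$
in $F[w][[y]]$, which is an integral domain. So all $\beta_i=0$. $\square$

**Proof of Theorem B, "only if".**

**Step 1: reduce to a field.** Suppose one entry is a nonzero integer not invertible in $\mathbb k$; swapping coordinates if needed, let it be $b$. Then $a\ne0$, since $a=0$ would force $b=\pm1$. Choose a maximal ideal $\mathfrak m\ni b$ of $\mathbb k$ and put $F=\mathbb k/\mathfrak m$. As $b\ne0$ in $\mathbb Z$ and $b=0$ in $F$, the characteristic of $F$ is a prime $p$ with $p\mid b$, so $p\nmid a$. By Lemma 2, $H_*(\Omega X;\mathbb Z)$ is free, so by (F4) it suffices to show that $X$ is not $F$-coformal. Write $|b|=qb'$ as in Section 5.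

**Step 2: assume coformality and build a map $Q\to F[w]$.** Let $g:B(\mathbb Z/q)\to B(\mathbb Z/|b|)\xrightarrow{\,j\,}X$. By Lemma 1, and since $\mathbb Z/q\subset\mathbb Z/|b|$ induces an isomorphism on cohomology with coefficients in $F$, the map $g^*$ is injective on $H^3$. Since $\Omega B(\mathbb Z/q)\simeq\mathbb Z/q$ is homotopy discrete, projection to $H_0$ is a quasi-isomorphism of augmented dgas $C_*(\Omega B(\mathbb Z/q);F)\to R$. If $X$ is $F$-coformal, then by (F2) we have maps in the homotopy category of augmented dgas
$$Q\simeq R\simeq C_*(\Omega B(\mathbb Z/q);F)\xrightarrow{\Omega g}C_*(\Omega X;F)\simeq L\to L/(x)=F[w].$$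
As $Q$ is cofibrant, (F3) represents the composite by an honest map $\varphi:Q\to F[w]$.

**Step 3: compute $\varphi^*$ on $\operatorname{Ext}^3$ in two ways.** By Lemma 4, $\varphi$ factors through the augmentation $Q\to F$. So $\varphi^*:\operatorname{Ext}_{F[w]}(F,F)\to\operatorname{Ext}_Q(F,F)$ factors through $\operatorname{Ext}_F(F,F)=F$ and vanishes in degree $3$. On the other hand, by (F1) and (1), in degree $3$ it is the composite of injections
$$Fz\to\operatorname{Ext}^3_L(F,F)\cong H^3(X;F)\xrightarrow{\,g^*\,}H^3(B(\mathbb Z/q);F).$$
This is a contradiction. $\blacksquare$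

## 7. A small dga model of $C_*(\Omega X(\mathcal K,\lambda))$

We turn to what remains true, for arbitrary flag $\mathcal K$. The plan is to find a small explicit dga equivalent to the chains on the loop space, and then to see when its differential can be removed.

**Reduction to $\lambda$ onto.** Factor $\lambda$ as $\mathbb Z^m\xrightarrow{\lambda'}\lambda(\mathbb Z^m)\hookrightarrow\mathbb Z^n$. As $\lambda'$ is a split surjection, $\operatorname{Ker}\lambda'_*$ is a torus, hence connected, and $\lambda'_*$ is onto. So $T_\lambda/\operatorname{Ker}\lambda'_*$ is the kernel of the map on tori induced by the inclusion of lattices $\lambda(\mathbb Z^m)\hookrightarrow\mathbb Z^n$, and this kernel is finite. It is also a quotient of the connected group $T_\lambda$, so it is trivial, and $T_\lambda=\operatorname{Ker}\lambda'_*$. Since $X(\mathcal K,\lambda)$ depends only on $H=T_\lambda$, we may replace $\lambda$ by $\lambda'$ and $n$ by the rank of the image. From now on $\lambda:\mathbb Z^m\to\mathbb Z^n$ is onto, so $T^m/H\cong T^n$. Write $\lambda_i=\lambda(e_i)$.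

Let
$$A=\mathbb k\langle u_1,\dots,u_m\rangle\big/\big(u_i^2,\ u_iu_j+u_ju_i\text{ for }\{i,j\}\in\mathcal K\big),\qquad|u_i|=1,$$
and let $\tilde A=\mathbb k[\mathbb Z^n]\otimes A$, with group-ring elements $t^g$ central of degree $0$ and the $\mathbb k[\mathbb Z^n]$-linear derivation $du_i=t^{\lambda_i}-1$. The derivation is well defined because $\mu_i=t^{\lambda_i}-1$ is central of even degree: $d(u_i^2)=\mu_iu_i-u_i\mu_i=0$, and $d(u_iu_j+u_ju_i)=\mu_iu_j-u_i\mu_j+\mu_ju_i-u_j\mu_i=0$. Also $d^2$ is a derivation that vanishes on generators, so $d^2=0$.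

For one vertex and $\lambda=\mathrm{id}$, $\tilde A$ has basis $t^g,t^gu$ over $\mathbb k$ with $du=t-1$. Its homology is $\mathbb k$ in degree $0$, as it should be for $\mathcal Z_{\mathcal K}=D^2$.

**Proposition 5.** For $\mathcal K$ flag and $\lambda$ onto, $C_*(\Omega X(\mathcal K,\lambda);\mathbb k)\simeq\tilde A$ as dgas.

We need one notion. The graph product of groups $G_1,\dots,G_m$ over a graph on $[m]$ is the free product of the $G_i$ modulo $[G_i,G_j]=1$ for every edge $\{i,j\}$. With no edges it is the free product, with all edges the direct product.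

**Step 1: set up simplicial groups.** Let $B\mathbb Z$ be the simplicial abelian group with $(B\mathbb Z)_q=\mathbb Z^q$ (the nerve of $\mathbb Z$), and similarly $B\mathbb Z^n$. Let $E$ be the simplicial abelian group with $E_q=(\mathbb Z^n)^{q+1}$, whose faces delete entries and whose degeneracies repeat them. It is contractible, and it maps onto $B\mathbb Z^n$ by $(g_0,\dots,g_q)\mapsto(g_1-g_0,\dots,g_q-g_{q-1})$, with kernel the constant group $\mathbb Z^n$. Let $\Gamma$ be the simplicial group with $\Gamma_q$ the graph product over the $1$-skeleton of $\mathcal K$ of $m$ copies $G_i$ of $(B\mathbb Z)_q$. Let $\Gamma\to B\mathbb Z^n$ be $B\lambda_i$ on the $i$-th factor, which is possible because $B\mathbb Z^n$ is abelian. Put $\tilde\Gamma=\Gamma\times_{B\mathbb Z^n}E$. The aim of the next two steps is $B|\tilde\Gamma|\simeq X(\mathcal K,\lambda)$.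

**Step 2: classifying spaces of graph products over flag complexes.** This is where flagness enters the topology. Let $G_1,\dots,G_m$ be discrete groups with graph product $\Gamma_{\mathcal K}$ over the $1$-skeleton of $\mathcal K$. Let $\mathcal D_{\mathcal K}=\bigcup_{J\in\mathcal K}N(\prod_{i\in J}G_i)$, a union of nerves inside $N(\prod_{i\in[m]}G_i)$. For $J\in\mathcal K$ the product $\prod_JG_i$ maps to $\Gamma_{\mathcal K}$, compatibly on intersections, so there is a map $\mathcal D_{\mathcal K}\to N(\Gamma_{\mathcal K})$. We claim that it is a weak equivalence if $\mathcal K$ is flag.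

Induct on $m$; for $m=0$ both sides are a point. Let $\mathcal L$ be the link of the vertex $m$. By flagness, $J\cup\{m\}\in\mathcal K$ if and only if $J\in\mathcal K$ and every vertex of $J$ is a neighbor of $m$. So $\mathcal L$ is the full subcomplex of $\mathcal K$ on the neighbors of $m$; it is flag, and so is the full subcomplex $\mathcal K\setminus m$ on $[m-1]$. Sorting simplices by whether they contain $m$ gives
$$\mathcal D_{\mathcal K}=\mathcal D_{\mathcal K\setminus m}\cup_{\mathcal D_{\mathcal L}}(\mathcal D_{\mathcal L}\times NG_m).$$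
By induction the pieces are aspherical, with groups $\Gamma_{\mathcal K\setminus m}$, $\Gamma_{\mathcal L}$ and $\Gamma_{\mathcal L}\times G_m$. The group $\Gamma_{\mathcal L}$ injects into $\Gamma_{\mathcal K\setminus m}$ because it is a retract (kill the other vertex groups), and it clearly injects into $\Gamma_{\mathcal L}\times G_m$. Whitehead's theorem says that a union of aspherical complexes along a connected aspherical subcomplex that is $\pi_1$-injective in both is aspherical. So $\mathcal D_{\mathcal K}$ is aspherical. Its group, by van Kampen, is $\Gamma_{\mathcal K\setminus m}*_{\Gamma_{\mathcal L}}(\Gamma_{\mathcal L}\times G_m)$, which has the presentation of $\Gamma_{\mathcal K}$. So the map to $N(\Gamma_{\mathcal K})$ is an isomorphism on $\pi_1$ between aspherical spaces, which proves the claim.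

**Step 3: identify $B|\tilde\Gamma|$ with $X(\mathcal K,\lambda)$.** Apply the claim for each $q$ to $G_i=(B\mathbb Z)_q$ and take diagonals; a levelwise weak equivalence of bisimplicial sets is a weak equivalence on diagonals. The diagonal of $q\mapsto N((B\mathbb Z)_q)$ is a model of $K(\mathbb Z,2)=\mathbb{CP}^\infty$, so $B|\Gamma|\simeq(\mathbb{CP}^\infty,*)^{\mathcal K}:=\bigcup_{J\in\mathcal K}(\mathbb{CP}^\infty)^J\subset(\mathbb{CP}^\infty)^m$, and the map $B|\Gamma|\to B|B\mathbb Z^n|=K(\mathbb Z^n,2)$ is the restriction of the map $(\mathbb{CP}^\infty)^m\to K(\mathbb Z^n,2)$ given by $\lambda$ on $\pi_2$. By Buchstaber–Panov (*Toric Topology*, Thm 4.3.2) the space $(\mathbb{CP}^\infty,*)^{\mathcal K}$ is $ET^m\times_{T^m}\mathcal Z_{\mathcal K}$ over $BT^m$. The reason is that the latter is assembled in the same way from the pair $(ES^1\times_{S^1}D^2,\,ES^1\times_{S^1}S^1)$, whose members are equivalent to $\mathbb{CP}^\infty$ and to a point.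

Next, $EH\times_H\mathcal Z_{\mathcal K}\simeq ET^m\times_H\mathcal Z_{\mathcal K}$ is a principal $T^m/H$-bundle over $ET^m\times_{T^m}\mathcal Z_{\mathcal K}$. So $X(\mathcal K,\lambda)$ is the homotopy fiber of $ET^m\times_{T^m}\mathcal Z_{\mathcal K}\to BT^m\to B(T^m/H)=BT^n$. The map $BT^m\to BT^n$ is $\lambda$ on $\pi_2$, which determines it up to homotopy. Hence $X(\mathcal K,\lambda)$ is the homotopy fiber of $B|\Gamma|\to B|B\mathbb Z^n|$.

On the other side, for each $q$ the map $E_q\to(B\mathbb Z^n)_q$ is onto, so the square of nerves of $\tilde\Gamma_q,\Gamma_q,E_q,(B\mathbb Z^n)_q$ is a homotopy pullback, and all these nerves are connected. By Bousfield–Friedlander (Thm B.4) the square of diagonals is a homotopy pullback. As $E\simeq*$, $B|\tilde\Gamma|$ is the homotopy fiber of $B|\Gamma|\to B|B\mathbb Z^n|$. Thus $B|\tilde\Gamma|\simeq X(\mathcal K,\lambda)$. Since $\Omega B|\tilde\Gamma|\simeq|\tilde\Gamma|$ multiplicatively,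
$$C_*(\Omega X(\mathcal K,\lambda);\mathbb k)\simeq N_*(\tilde\Gamma;\mathbb k)$$
as dgas, where $N_*$ denotes normalized chains with the shuffle product.

**Step 4: map $\tilde A$ to these chains.** Since $\Gamma_0=1$, $\tilde\Gamma_0=\mathbb Z^n$. Put $\Phi(t^g)=(1,g)$, and let $\Phi(u_i)$ be the $1$-simplex $([1]_i,(0,\lambda_i))$, where $[1]_i$ is the generator of $(B\mathbb Z)_1=\mathbb Z$ in the $i$-th factor. This lies in $\tilde\Gamma_1$ because $(0,\lambda_i)\mapsto\lambda_i$ in $(B\mathbb Z^n)_1$. Its boundary is $d_0-d_1=t^{\lambda_i}-1$. We check the relations of $\tilde A$. The $\Phi(t^g)$ are central because their degeneracies $(1,(g,\dots,g))$ are central in $\tilde\Gamma_q$. For $1$-simplices, $\alpha*\beta=\pm(s_1\alpha\cdot s_0\beta-s_0\alpha\cdot s_1\beta)$, with a universal sign. If $\alpha=\beta=\Phi(u_i)$, all elements involved commute, since $(B\mathbb Z)_2$ and $E_2$ are abelian, so $\Phi(u_i)^2=0$. If $\alpha=\Phi(u_i)$, $\beta=\Phi(u_j)$ with $\{i,j\}\in\mathcal K$, all elements again commute, and $\alpha*\beta+\beta*\alpha=0$. So $\Phi$ defines a dga map $\tilde A\to N_*(\tilde\Gamma;\mathbb k)$.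

**Step 5: the same map without $\mathbb Z^n$ is a quasi-isomorphism.** Projecting to $\Gamma$ gives a map $A\to N_*(\Gamma;\mathbb k)$, $u_i\mapsto[1]_i$, with zero differential on $A$. We show that it is a quasi-isomorphism. Let $W$ be the right-angled Coxeter group of the $1$-skeleton of $\mathcal K$: generators $1,\dots,m$ with $i^2=1$, and $ij=ji$ for edges. Call a word reduced if no sequence of commutations of letters joined by edges makes two equal letters adjacent. Every $w\in W$ has a reduced word, and two reduced words for the same $w$ differ by such commutations (Tits). Fix a reduced word $(i_1,\dots,i_l)$ for each $w$.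

By Green's normal form theorem (Green 1990; Hermiller–Meier 1995), each element of $\Gamma_q$ is $g_1\cdots g_l$ with $1\ne g_j\in G_{i_j}$ for exactly one $w$. The tuple $(g_1,\dots,g_l)$ is unique too: normal forms differ by commutations, a commutation never moves a letter past an equal letter, and so commutations carrying a word to itself induce the identity permutation. Now
$$\prod_j(g_j-1)=g_1\cdots g_l+(\text{terms of smaller length}),$$
so the elements $\prod_j(g_j-1)$ also form a basis of $\mathbb k[\Gamma_q]$. Let $I_i$ be the augmentation ideal of the simplicial ring $\mathbb k[G_i]$; in each level it has basis $g-1$, $g\ne1$. Faces and degeneracies are group homomorphisms preserving each $G_i$, so multiplication gives an isomorphism of simplicial modules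
$$\bigoplus_{w\in W}I_{i_1}\otimes\cdots\otimes I_{i_l}\;\cong\;\mathbb k[\Gamma].$$
The homology of $N_*(I_i)$ is $\tilde H_*(S^1;\mathbb k)=\mathbb k\cdot u_i$. By Eilenberg–Zilber (through the shuffle map) and Künneth, $H_*(N_*\Gamma)$ has basis the products $u_w=u_{i_1}\cdots u_{i_l}$, $w\in W$. In $A$ the elements $u_w$ span: a word that is not reduced can be turned, up to sign, into one containing some $u_i^2=0$, and reduced words for the same $w$ agree up to sign. The spanning set $\{u_w\}$ of $A$ goes to a basis, so $A\to H_*(N_*\Gamma)$ is bijective and the $u_w$ are a basis of $A$.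

**Step 6: lift the result from $\Gamma$ to $\tilde\Gamma$.** Put $S=\mathbb k[\mathbb Z^n]$. Both $\tilde A$ and $N_*(\tilde\Gamma;\mathbb k)$ are bounded below and free over $S$: the first has basis $u_w$, and in the second $\mathbb Z^n$ permutes the nondegenerate simplices freely. Since $\tilde\Gamma\to\Gamma$ is onto with kernel $\mathbb Z^n$, the map $\Phi\otimes_S\mathbb k$ is the map of Step 5. So $\operatorname{cone}(\Phi)\otimes_S\mathbb k$ is acyclic.

The augmentation ideal $I\subset S$ is generated by the $t^{\lambda_i}-1$, because the $\lambda_i$ generate $\mathbb Z^n$ and $t^{g+h}-1=t^g(t^h-1)+(t^g-1)$, $t^{-g}-1=-t^{-g}(t^g-1)$. Each $t^{\lambda_i}-1$ is a boundary: for a cycle $c\in\tilde A$ we have $(t^{\lambda_i}-1)c=d(u_ic)$, and the same computation with $\Phi(u_i)$ works in $N_*(\tilde\Gamma)$. So $I$ annihilates $H_*(\tilde A)$ and $H_*(N_*\tilde\Gamma)$, and by the long exact sequence $I^2$ annihilates $H_*(\operatorname{cone}\Phi)$. Suppose $\operatorname{cone}\Phi$ is not acyclic, and let $M$ be its lowest nonzero homology module. As the cone is free and bounded below,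 it splits below that degree, and right exactness of $\otimes_S\mathbb k$ identifies $M/IM$ with the homology of $\operatorname{cone}(\Phi)\otimes_S\mathbb k$ in that degree, which is $0$. So $M=IM=I^2M=0$, a contradiction. Hence $\Phi$ is a quasi-isomorphism. $\square$

## 8. Removing the differential when the weights are units

Suppose every $\lambda_i$ is a multiple $a_if_{c(i)}$ of a basis vector. With $\tau_j=t^{f_j}-1$, the differential $du_i=t^{\lambda_i}-1$ is a multiple $\tau_{c(i)}\varepsilon_i$ with $\varepsilon_i$ of augmentation $a_i$. If $\varepsilon_i$ could be inverted, we could rescale $u_i$ without disturbing the relations $u_i^2=0$ and $u_iu_j+u_ju_i=0$, and make the differential linear: $du_i'=\tau_{c(i)}$. A linear differential of this kind can be removed, as Lemma 6 shows.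

It is instructive to see what goes wrong in the example of Section 1. For two points, $\lambda=(1,2)$ and $\mathbb k=\mathbb F_2$ we have $du_1=\tau$ and $du_2=t^2-1=\tau^2$, so $\varepsilon_2=\tau$ has augmentation $0$. We can still form the cycle $x=u_2-\tau u_1$, but its square is $-\tau(u_1u_2+u_2u_1)$, which is not zero in $\tilde A$. It is only a boundary: $d(u_1u_2u_1)=\tau u_2u_1-\tau^2u_1^2+\tau u_1u_2=\tau(u_1u_2+u_2u_1)$. So changing generators by linear combinations destroys the relations, while rescaling by units does not.

**Lemma 6.** Let $\partial_1,\dots,\partial_n$ be degree $-1$, square-zero, pairwise anticommuting operators on a nonnegatively graded $\mathbb k$-module $A$, and let $h_1,\dots,h_n$ be degree $+1$ operators with $\partial_lh_j+h_j\partial_l=\delta_{lj}$. Then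
$$\bigcap_j\ker\partial_j\hookrightarrow\Big(\mathbb k[\tau_1,\dots,\tau_n]\otimes A,\ d=\sum_j\tau_j\partial_j\Big),\qquad|\tau_j|=0,$$
is a quasi-isomorphism.

**Step 1: set up the induction on $n$.** For $n=0$ there is nothing to prove. Note that $d^2=0$ by the assumptions on the $\partial_j$. Let $A'=\ker\partial_n$. For $j<n$, $\partial_j$ and $h_j$ anticommute with $\partial_n$, so they preserve $A'$. By induction $\bigcap_j\ker\partial_j\to\mathbb k[\tau_1,\dots,\tau_{n-1}]\otimes A'$ is a quasi-isomorphism. It remains to show that the inclusion of $\mathbb k[\tau_1,\dots,\tau_{n-1}]\otimes A'$ into $\mathbb k[\tau_1,\dots,\tau_n]\otimes A$ (a chain map, since $\tau_n\partial_n$ kills $A'$) is a quasi-isomorphism, that is, that its quotient is acyclic.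

**Step 2: the quotient is acyclic.** The differential $d$ preserves the total weight, which is polynomial degree plus degree in $A$. Filter the quotient by polynomial degree in $\tau_1,\dots,\tau_{n-1}$; as $A$ is nonnegatively graded, this filtration is finite in each weight. On the associated graded only $\tau_n\partial_n$ remains, and the complex is $\mathbb k[\tau_1,\dots,\tau_{n-1}]\otimes\big((\mathbb k[\tau_n]\otimes A)/A',\ \tau_n\partial_n\big)$. If $\partial_na=0$ then $a=\partial_nh_na$, so $\ker\partial_n=\operatorname{im}\partial_n$. Hence the homology of $(\mathbb k[\tau_n]\otimes A,\tau_n\partial_n)$ vanishes at $\tau_n^k$ for $k\ge1$ and is $\ker\partial_n=A'$ at $\tau_n^0$. So $(\mathbb k[\tau_n]\otimes A)/A'$ is acyclic, the associated graded is acyclic, and so is the quotient. $\square$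

**Proof of Theorem C.** By the reduction in Section 7 we may assume that $\lambda$ is onto, $r=n$, and $f_1,\dots,f_n$ is the standard basis of $\mathbb Z^n$. Write $t_j=t^{f_j}$ and $\tau_j=t_j-1$. Since $\lambda$ is onto, for each $j$ there is an index $i_j$ with $c(i_j)=j$ and $a_{i_j}\ne0$. By Proposition 5, $C_*(\Omega X;\mathbb k)\simeq\tilde A$.

**Step 1: localize, so that the $\varepsilon_i$ become invertible.** Let $S=\mathbb k[\mathbb Z^n]$ and let $\Sigma\subset S$ be the multiplicative set of elements whose augmentation is a unit of $\mathbb k$. By Step 6 of Proposition 5 each $t^g$ acts as the identity on $H(\tilde A)$, so an element of $\Sigma$ acts by its augmentation, hence invertibly. Localization is exact and $\Sigma$ is central, so $\tilde A\to\Sigma^{-1}\tilde A$ is a quasi-isomorphism of dgas. If $a_i\ne0$, then $t_{c(i)}^{a_i}-1=\tau_{c(i)}\varepsilon_i$, where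
$$\varepsilon_i=1+t_{c(i)}+\dots+t_{c(i)}^{a_i-1}\ (a_i>0),\qquad\varepsilon_i=-(t_{c(i)}^{-1}+\dots+t_{c(i)}^{a_i})\ (a_i<0).$$
Its augmentation is $a_i\in\mathbb k^\times$, so $\varepsilon_i\in\Sigma$. Put $u_i'=\varepsilon_i^{-1}u_i$ if $a_i\ne0$ and $u_i'=u_i$ if $a_i=0$. The $u_i'$ satisfy the relations of $A$, and $du_i'=\tau_{c(i)}$, respectively $0$.

**Step 2: pass to polynomial coefficients.** Let $A_0=\mathbb k[\tau_1,\dots,\tau_n]\otimes A$ with $du_i=\tau_{c(i)}$ if $a_i\ne0$ and $du_i=0$ if $a_i=0$; this is well defined as before. Let $\Sigma_0=\{f\in\mathbb k[\tau]:f(0)\in\mathbb k^\times\}$. It contains $t_j=1+\tau_j$, and every element of $\Sigma$ is a monomial in the $t_j^{\pm1}$ times an element of $\Sigma_0$, so $\Sigma_0^{-1}\mathbb k[\tau]=\Sigma^{-1}S$. Hence $u_i\mapsto u_i'$ is an isomorphism $\Sigma_0^{-1}A_0\cong\Sigma^{-1}\tilde A$, with inverse $u_i\mapsto\varepsilon_iu_i$ (where $\varepsilon_i=1$ if $a_i=0$). Since $\tau_j=du_{i_j}$ acts as $0$ on $H(A_0)$, each $f\in\Sigma_0$ acts there as the unit $f(0)$. So $A_0\to\Sigma_0^{-1}A_0$ is a quasi-isomorphism, and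
$$C_*(\Omega X;\mathbb k)\simeq\tilde A\simeq\Sigma^{-1}\tilde A\simeq A_0 .$$

**Step 3: find a subalgebra with zero differential.** On $A$ let $\partial_j$ be the derivation of degree $-1$ with $\partial_ju_i=1$ if $c(i)=j$ and $a_i\ne0$, and $\partial_ju_i=0$ otherwise. It is well defined by the same computation as for $d$. The operators $\partial_j^2$ and $\partial_j\partial_l+\partial_l\partial_j$ are derivations that vanish on generators, so they vanish. On $A_0$ we have $d=\sum_j\tau_j\partial_j$, since both sides are $\mathbb k[\tau]$-linear derivations that agree on the $u_i$. Let $h_j$ be left multiplication by $u_{i_j}$. Then $\partial_l(u_{i_j}a)=\delta_{lj}a-u_{i_j}\partial_la$, which is the hypothesis of Lemma 6. So $\big(\bigcap_j\ker\partial_j,\,0\big)\hookrightarrow A_0$ is a quasi-isomorphism. The left side is a subalgebra, because the kernel of a derivation is one. Hence $C_*(\Omega X;\mathbb k)$ is quasi-isomorphic to a dga with zero differential, that is, to its homology.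

The two special cases are $\lambda=\mathrm{id}$, with all $a_i=1$, and $\lambda=0$, with all $a_i=0$ and $r=0$. $\blacksquare$

As a check, take two points and $\lambda=(1,1)$, where $X\simeq S^3/S^1=S^2$. Here $A=\mathbb k\langle u_1,u_2\rangle/(u_1^2,u_2^2)$ has ranks $1,2,2,2,\dots$ and one derivation with $\partial u_1=\partial u_2=1$. As $\ker\partial=\operatorname{im}\partial$, the kernel has rank one in each degree. It contains $x=u_1-u_2$, and $x^2=-(u_1u_2+u_2u_1)$. In each degree $x^k$ is, up to sign, the sum or the difference of the two alternating words, so $x^k$ is nonzero and spans the kernel. So the kernel is $T(x)=H_*(\Omega S^2;\mathbb k)$.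

**Proof of Theorem B, "if".** This is Theorem C with one basis vector $f_1=1\in\mathbb Z=\lambda(\mathbb Z^2)$, $a_1=a$ and $a_2=b$. $\blacksquare$

**Proof of the Corollary.** If $\mathbb k\supseteq\mathbb Q$, apply $\otimes_{\mathbb Q}\mathbb k$ to the known $\mathbb Q$-coformality; over the field $\mathbb Q$ this is exact and takes $C_*(\Omega X;\mathbb Q)$ and $H_*(\Omega X;\mathbb Q)$ to those over $\mathbb k$. If $\mathbb k\not\supseteq\mathbb Q$, some prime $p$ is not invertible in $\mathbb k$, and for two points and $\lambda=(1,p)$ the space $X(\mathcal K,\lambda)$ is not $\mathbb k$-coformal, by Theorem B. $\blacksquare$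

## 9. Free quotients of products of spheres

In the examples so far the torus does not act freely. To prove Theorem D we map a free quotient $X'$ of a product of spheres to the two-point space with weights $(1,p)$, and use it to detect a nonzero operation on a degree-$3$ class of $X'$. For $p=2$ the operation is the square. For odd $p$ we use a Massey power.

**Definition (restricted Massey power).** Let $p$ be odd and $u\in H^{2m+1}(X;\mathbb Z/p)$. A defining system for $\langle u\rangle^p$ consists of cochains $a_1,\dots,a_{p-1}$ with $a_1$ representing $u$ and $da_k=\sum_{i+j=k}a_ia_j$ for $2\le k\le p-1$. Its value is the class of $\sum_{i+j=p}a_ia_j$.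

Some authors write $da_k=-\sum a_ia_j$; replacing $a_k$ by $(-1)^{k-1}a_k$ passes between the conventions, and for us only the vanishing of the value matters. Kraines' theorem (D. Kraines, *Massey higher products*, Trans. AMS 124 (1966)) states that $\langle u\rangle^p$ is the single class $-\beta P^mu$.

Here is an example with $p=3$, $m=0$, in group cochains of $\mathbb Z/3$, where $(df)(g,h)=f(h)-f(g+h)+f(g)$. Let $a_1(g)=g$, representing $\sigma\in H^1(B\mathbb Z/3;\mathbb F_3)$. Then $(a_1a_1)(g,h)=gh$, and $a_2(g)=g^2=-g^2/2$ satisfies $da_2=a_1a_1$. The value is the class of $a_1a_2+a_2a_1:(g,h)\mapsto gh^2+g^2h$. On the other hand $g\mapsto g^3\in\mathbb Z/9$ depends only on $g$ modulo $3$ and lifts $a_1$, so $\beta\sigma$ is represented by $\tfrac13\big(h^3-(g+h)^3+g^3\big)=-gh(g+h)$. The value is indeed $-\beta\sigma$.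

**Proof of Theorem D.** Fix a prime $p$; put $N=p+1$ and $F=\mathbb F_p$.

**Step 1: define the action and check that it is free.** Let $\mathcal K$ be the join of $N+1$ copies of two points. It is flag, since its simplices are exactly the sets of vertices containing no pair of points from one copy, and all other pairs are edges. We have $\mathcal Z_{\mathcal K}=(S^3)^{N+1}=(S^3)^{p+2}$. Let $H=T^N\ni(s_1,\dots,s_N)$, put $s_0=1$, and let $H$ act on the $i$-th $S^3\subset\mathbb C^2$, $1\le i\le N$, with weights $(s_i,\ s_is_{i-1}^{-1})$, and on the last $S^3$ with weights $(s_N,\ s_N^p)$. Projecting to the first coordinate of each of the first $N$ pairs gives the identity of $T^N$. So $H$ embeds in $T^{2N+2}$, and its cocharacter lattice is a direct summand of $\mathbb Z^{2N+2}$. Hence $H=T_\lambda$, with $\lambda$ the projection of $\mathbb Z^{2N+2}$ onto the quotient lattice, which is isomorphic to $\mathbb Z^{N+2}$.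

The action is free already on the first $N$ factors: on the first $S^3$ the weights are $(s_1,s_1)$, so an element of a stabilizer has $s_1=1$; then on the second they become $(s_2,s_2)$, so $s_2=1$, and so on. Put $X'=X(\mathcal K,\lambda)\simeq(S^3)^{N+1}/H$ and $Y=(S^3)^N/H$.

**Step 2: the cohomology of $Y$.** Let $h_i\in H^2(Y;\mathbb Z)$ be the class of the character $s_i$ (the first Chern class of the associated line bundle), and $h_0=0$. Forgetting the last sphere repeatedly shows that $Y$ is an iterated $\mathbb{CP}^1$-bundle, and $h_i$ restricts to a generator on the fiber of the $i$-th stage. By Leray–Hirsch the squarefree monomials in the $h_i$ are a basis of $H^*(Y;\mathbb Z)$. The $i$-th coordinate $(S^3)^N\to S^3\subset\mathbb C^2$ is an equivariant map, so it is a nowhere vanishing section of the associated plane bundle, whose Euler class is therefore zero: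
$$h_i(h_i-h_{i-1})=0 .$$
So $h_i^2=h_ih_{i-1}$, and by induction $h_i^k=h_ih_{i-1}^{k-1}$, since $h_i\cdot h_ih_{i-1}^{k-2}=h_ih_{i-1}^{k-1}$. With $v=h_N$ this gives $v^N=h_Nh_{N-1}^{N-1}=h_Nh_{N-1}h_{N-2}^{N-2}=\dots=h_Nh_{N-1}\cdots h_1$, a basis element. As $N=p+1$, we get $v^{p+1}\ne0$ in $H^*(Y;F)$.

**Step 3: the cohomology of $X'$.** The map $X'\to Y$ is the $S^3$-bundle of the plane bundle with characters $s_N$ and $s_N^p$, whose Euler class is $v\cdot pv=pv^2$, which is $0$ mod $p$. So the Gysin sequence breaks into short exact sequences $0\to H^i(Y;F)\to H^i(X';F)\to H^{i-3}(Y;F)\to0$. Hence $H^*(Y;F)\hookrightarrow H^*(X';F)$, and, as $H^3(Y;F)=0$, $H^3(X';F)=Fz'$ with $z'\mapsto1\in H^0(Y;F)$.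

**Step 4: compare with the two-point space $X_0$ with weights $(1,p)$.** Let $X_0=ES^1\times_{S^1}S^3$ with weights $(1,p)$. The circle $\{(s,s^p)\}$ is the kernel for $\lambda_0=(-p,1)$, so Lemmas 1 and 2 apply to $X_0$ with coordinates swapped. The character $s_N:H\to S^1$ and the projection to the last $S^3$ give a map $g:X'\to X_0$ that covers a map $Y\to BS^1$ and is an isomorphism on the fibers $S^3$. Let $v\in H^2(X_0;F)$ also denote the image of the generator of $H^2(BS^1)$. Then $g^*v=v$. By the Gysin sequence of $X_0\to BS^1$, whose Euler class is also $0$ mod $p$, $v\ne0$ and $H^3(X_0;F)=Fz$ with $z\mapsto1\in H^0(BS^1;F)$. By naturality $g^*z=z'$.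

**Step 5: compute an operation on $z'$.** By Lemma 1, and since $H^1(X_0;F)=0$, the restriction $H^*(X_0;F)\to H^*(B\mathbb Z/p;F)$ is injective. If $p=2$, then $v\mapsto\sigma^2$ and $z\mapsto\sigma^3$, so $z^2=v^3$. If $p$ is odd, then up to units $v\mapsto y=\beta\sigma$ and $z\mapsto\sigma y$. As $P^1\sigma=0$ and $P^1y=y^p$, we get $\beta P^1(\sigma y)=\beta(\sigma y^p)=y^{p+1}$, so $\beta P^1z=(\text{unit})\,v^{p+1}$. Apply $g^*$ and use Steps 2 and 3:
$$(z')^2=v^3\ne0\ \ (p=2),\qquad\beta P^1z'=(\text{unit})\,v^{p+1}\ne0\ \ (p\text{ odd}).\tag{3}$$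

**Step 6: a retraction of the loop homology.** Let $L'=H_*(\Omega X';F)$. The fiber inclusion $S^3\to X'$ composed with $g$ is the fiber inclusion $S^3\to X_0$. So by Lemma 2 the composite
$$F[w]=H_*(\Omega S^3;F)\to L'\to H_*(\Omega X_0;F)\to F[w]$$
is the identity, and $\Lambda[z]=\operatorname{Ext}_{F[w]}(F,F)\to\operatorname{Ext}_{L'}(F,F)$ is injective, where from now on $z$ denotes the generator of this exterior algebra. Suppose now that $X'$ is $F$-coformal. By (F2), $\operatorname{Ext}_{L'}(F,F)\cong H^*(X';F)$ as algebras.

**Step 7: contradiction for $p=2$.** There is a nonzero class of degree $3$ with zero square in $H^*(X';\mathbb F_2)$. But $H^3(X';\mathbb F_2)=\{0,z'\}$ and $(z')^2\ne0$ by (3).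

**Step 8: contradiction for $p$ odd.** Here $(z')^2=0$, and we need a dga map into cochains rather than a ring map. Let $\mathcal T=F\langle z_1,z_2,\dots\rangle$ with cohomological degrees $|z_k|=2k+1$ and $dz_k=\sum_{i+j=k}z_iz_j$. Then $d^2z_k=\sum z_az_bz_c-\sum z_az_bz_c=0$, both sums over $a+b+c=k$, and $\mathcal T$ is cofibrant. It maps to $\Lambda[z]$ by $z_1\mapsto z$ and $z_k\mapsto0$ for $k\ge2$.

We also need $(\operatorname{Bar}F[w])^\vee\simeq\Lambda[z]$ as dgas, not only on homology. The span of $1$ and of the primitive bar element $[w]$ is a dg subcoalgebra of $\operatorname{Bar}F[w]$, and the inclusion is a quasi-isomorphism because $\operatorname{Tor}^{F[w]}(F,F)$ is spanned by the classes of $1$ and $[w]$. Its dual is a dga quasi-isomorphism $(\operatorname{Bar}F[w])^\vee\to\Lambda[z]$. So, using coformality through (F2) and then (F1), there is a map in the homotopy category of dgas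
$$\mathcal T\to\Lambda[z]\simeq(\operatorname{Bar}F[w])^\vee\to(\operatorname{Bar}L')^\vee\simeq C^*(X';F),$$
and it is represented by an honest dga map. Let $A_k$ be the image of $z_k$, so that $dA_k=\sum_{i+j=k}A_iA_j$. By Step 6, $A_1$ represents $cz'$ with $c\ne0$. Replacing $A_k$ by $c^{-k}A_k$ preserves these equations, so we may take $c=1$. Then $A_1,\dots,A_{p-1}$ is a defining system for $\langle z'\rangle^p$ with value
$$\Big[\sum_{i+j=p}A_iA_j\Big]=[dA_p]=0 .$$
By Kraines' theorem with $m=1$, $\langle z'\rangle^p$ is the single class $-\beta P^1z'$. So $\beta P^1z'=0$, which contradicts (3). $\blacksquare$
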